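# An exterior-algebra loop of order $3^{16}$, and commutative loops with abelian inner mapping group

## 1. A product on $\mathbb F_3^5\times\Lambda^3\times\Lambda^5$

Let $V=\mathbb F_3^5$ with basis $e_1,\dots,e_5$. Write $\Lambda^i=\Lambda^iV$ for the exterior powers and write the wedge product as juxtaposition, so $xy$ means $x\wedge y$ for $x,y\in V$. Recall that elements of even degree commute with everything in the exterior algebra, and that a product of vectors with a repeated factor is $0$.

Let $T:V^3\to\Lambda^3$ be the trilinear map given on basis vectors by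
$$T(e_k;e_i,e_j)=\begin{cases} e_ie_je_k & \text{if }\max(i,j)<k,\\ 0&\text{otherwise.}\end{cases}$$
It is alternating in its last two arguments, because $e_ie_j$ is. Put
$$f(x,y)=T(x-y;x,y).$$
Then $f(y,x)=T(y-x;y,x)=(-1)(-1)\,T(x-y;x,y)=f(x,y)$, and $f(x,0)=f(0,x)=0$. Finally let $Q=V\times\Lambda^3\times\Lambda^5$ with
$$(x,a,r)(y,b,s)=\bigl(x+y,\ a+b+f(x,y),\ r+s+xy(b-a)\bigr).\tag{1}$$
The set has $3^{5+10+1}=3^{16}$ elements.

This product is commutative: $f$ is symmetric, and $yx(a-b)=xy(b-a)$. The element $1=(0,0,0)$ is an identity. Each equation $(x,a,r)\cdot(y,b,s)=(x',a',r')$ has exactly one solution $(y,b,s)$: first $y=x'-x$, then $b=a'-a-f(x,y)$, then $s=r'-r-xy(b-a)$. By commutativity equations with the unknown on the left are also uniquely solvable. Such a structure is called a loop.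

Let us see how far the product is from being associative. Write $E_i=(e_i,0,0)$. For two basis vectors, $f(e_i,e_j)=T(e_i;e_i,e_j)-T(e_j;e_i,e_j)=0$, since $T(e_k;e_i,e_j)$ vanishes unless $k$ is strictly larger than $i$ and $j$. So $E_iE_j=(e_i+e_j,0,0)$. Next,
$$f(e_1,e_2+e_3)=T(e_1-e_2-e_3;e_1,e_2)+T(e_1-e_2-e_3;e_1,e_3)=-T(e_3;e_1,e_2)=-e_1e_2e_3,$$
while $f(e_1+e_2,e_3)=T(e_1+e_2-e_3;e_1,e_3)+T(e_1+e_2-e_3;e_2,e_3)=0$. Hence
$$E_1\cdot E_2E_3=(e_1+e_2+e_3,\,-e_1e_2e_3,\,0),\qquad E_1E_2\cdot E_3=(e_1+e_2+e_3,\,0,\,0).$$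
The two differ by the factor $W=(0,e_1e_2e_3,0)$: $(E_1\cdot E_2E_3)\,W=E_1E_2\cdot E_3$. Now associate once more, with $W$ as one of the factors. With $w=e_1e_2e_3$ we have $E_5W=(e_5,w,0)$, so
$$E_4\cdot E_5W=(e_4+e_5,\,w,\,e_4e_5w),\qquad E_4E_5\cdot W=(e_4+e_5,\,w,\,0).$$
These are different, since $e_4e_5w=e_1e_2e_3e_4e_5\ne0$. So the defect of associativity $W$ itself fails to associate.

What is this for? To every loop one attaches its *inner mapping group*, a permutation group which for a group is the group of inner automorphisms. For a group, "the inner automorphism group is abelian" means "nilpotent of class at most $2$". The Strong AIM Conjecture says that a loop with abelian inner mapping group is, in a precise sense, also close to nilpotent of class at most $2$. The problem, posed in "THE WEAK AIM CONJECTURE" (https://www.impan.pl/konferencje/bcc/2023/23-loops/thursday_prezi/kinyon.pdf), is whether this is true for commutative loops. We shall show that the inner mapping group of $Q$ is abelian. The computation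 above shows that $Q$ is not close enough to a group, so the answer is no. Then we shall show that $3^{16}$ is not an accident: every finite commutative counterexample has order divisible by $3^{16}$.

## 2. Inner mappings, and the Strong AIM conclusion for commutative loops

**Definition (loop, multiplication group, inner mapping group).** A loop is a set $Q$ with a binary operation and an identity element $1$ such that for all $a,b$ the equations $ax=b$ and $ya=b$ have unique solutions $x=a\backslash b$ and $y=b/a$. Put $L_x(y)=xy$, $R_x(y)=yx$. These are permutations of $Q$. The multiplication group is $\mathrm{Mlt}(Q)=\langle L_x,R_x\mid x\in Q\rangle$, and the inner mapping group $\mathrm{Inn}(Q)=(\mathrm{Mlt}(Q))_1$ is the stabilizer of $1$ in it. An **AIM loop** is a loop with abelian inner mapping group.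

**Definition (nuclei, center).** We set
$$\mathrm{Nuc}_\ell(Q)=\{a\mid ax\cdot y=a\cdot xy\},\quad \mathrm{Nuc}_m(Q)=\{a\mid xa\cdot y=x\cdot ay\},\quad \mathrm{Nuc}_r(Q)=\{a\mid xy\cdot a=x\cdot ya\},$$
each condition being for all $x,y$. The nucleus $\mathrm{Nuc}(Q)$ is their intersection, and the center is $Z(Q)=\mathrm{Nuc}(Q)\cap\{a\mid ax=xa\ \forall x\}$.

**Definition (normality, nilpotency).** A normal subloop $N$ is the kernel of a loop homomorphism. The quotient $Q/N$ consists of the cosets $xN$, which partition $Q$ and all have $|N|$ elements, $L_x$ being injective. Any subgroup $C$ of $Z(Q)$ is normal: $(xc)(yc')=(xy)(cc')$ shows that multiplication (and likewise division) is well defined on cosets. A preimage of a normal subloop under a surjective homomorphism is normal. The upper central series is $Z_0(Q)=1$, with $Z_n(Q)$ the preimage in $Q$ of $Z(Q/Z_{n-1}(Q))$. The loop is nilpotent of class $n$ if $Z_n(Q)=Q$ with $n$ least.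

**Definition (associator, commutator).** $[x,y,z]=(x\cdot yz)\backslash(xy\cdot z)$ and $[x,y]=(yx)\backslash(xy)$. So $xy\cdot z=(x\cdot yz)\,[x,y,z]$.

**Example (a commutative loop of order $6$).** On $\mathbb Z/3\times\mathbb Z/2$ put $(x,a)(y,b)=(x+y,a+b+f(x,y))$ with $f(1,1)=1$ and $f=0$ otherwise. This is a commutative loop with identity $(0,0)$. With $X=(1,0)$, $W=(2,0)$ we get $XX\cdot W=(2,1)(2,0)=(1,1)$ and $X\cdot XW=(1,0)(0,0)=(1,0)$, so $[X,X,W]=(0,1)\neq1$. The elements $(0,a)$ are central, and $(1,a)$, $(2,a)$ are not nuclear, since the same computation with other second coordinates gives the same associator. So $\mathrm{Nuc}=Z=\{0\}\times\mathbb Z/2$, the quotient is $\mathbb Z/3$, and the class is $2$. We compute its inner mapping group after the next lemma.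

For a commutative loop put $L_{x,y}=L_{xy}^{-1}L_xL_y$, so that
$$x(yz)=(xy)\cdot L_{x,y}(z).\tag{2}$$

**Lemma A.** If $Q$ is commutative, then $\mathrm{Inn}(Q)=J:=\langle L_{x,y}\mid x,y\in Q\rangle$.

*Proof.* Since $L_{x,y}(1)=(xy)\backslash(xy)=1$, we have $J\le\mathrm{Inn}(Q)$. By commutativity $\mathrm{Mlt}(Q)=\langle L_x\rangle$. The set $\bigcup_zL_zJ$ contains $L_1=\mathrm{id}$. It is closed under left multiplication by each $L_x$, because $L_xL_z=L_{xz}L_{x,z}$. It is closed under left multiplication by each $L_x^{-1}$: with $u=x\backslash z$ we have $L_xL_u=L_zL_{x,u}$, so $L_x^{-1}L_z=L_uL_{x,u}^{-1}$. Hence it equals $\mathrm{Mlt}(Q)$. If $L_zj$ with $j\in J$ fixes $1$, then $z=L_zj(1)=1$, so $L_zj=j\in J$. $\square$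

In the loop of order $6$, (2) gives $L_{X,Y}(z,c)=(z,c+F(x,y,z))$ with $F(x,y,z)=f(y,z)+f(x,y+z)-f(x,y)-f(x+y,z)$. On nonzero arguments, $F$ takes the value $1$ at $(1,1,2),(1,2,2),(2,1,1),(2,2,1)$ and $0$ at $(1,1,1),(1,2,1),(2,1,2),(2,2,2)$. If some argument is $0$, then $F=0$. So the nontrivial maps $L_{X,Y}$ are the one that swaps $(2,0),(2,1)$ and fixes the rest, and the one that swaps $(1,0),(1,1)$ and fixes the rest. Thus $\mathrm{Inn}(Q)$ is a Klein four-group, and this is an AIM loop.

**Consequence for quotients.** If $N$ is a normal subloop of a commutative loop $Q$, the map $L_{x,y}$ induces $L_{xN,yN}$ on $Q/N$. By Lemma A, $\mathrm{Inn}(Q/N)$ consists of exactly the maps induced by elements of $\mathrm{Inn}(Q)$. So quotients of commutative AIM loops are commutative AIM loops.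

**The Strong AIM conclusion.** The Strong AIM Conjecture says: if $Q$ is an AIM loop, then $Q/\mathrm{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group. As identities, the conclusion reads
$$[[x,y,z],u,v]=[x,[y,z,u],v]=[x,y,[z,u,v]]=1,$$
$$[[x,y],z,u]=[x,[y,z],u]=[x,y,[z,u]]=1,\qquad [[x,y,z],u]=1.$$
Let $Q$ be commutative. All commutators are $1$, so the second line holds automatically. The first line says that every associator lies in all three nuclei, that is, in $\mathrm{Nuc}(Q)$, and $\mathrm{Nuc}(Q)=Z(Q)$ by commutativity. Every associator lies in $Z(Q)$ if and only if $Q/Z(Q)$ is associative, that is, an abelian group. That is to say $Z_2(Q)=Q$. So for commutative $Q$: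

> the Strong AIM conclusion holds if and only if $Q$ is nilpotent of class at most $2$.

The question becomes: *must a commutative AIM loop have class at most $2$?*

**Theorem 1.** There is a commutative loop $Q$ of order $3^{16}$, generated by $5$ elements and nilpotent of class $3$, such that $\mathrm{Inn}(Q)$ is abelian and $[x,y,[z,u,v]]\neq1$ for some $x,y,z,u,v\in Q$. So neither "$Q/\mathrm{Nuc}(Q)$ is an abelian group" nor "$Q/Z(Q)$ is a group" holds.

## 3. Two layers, three layers, and why characteristic $3$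

**Class two is always AIM.** Let $Q$ be commutative with $Q/Z(Q)$ an abelian group. Each inner mapping $h$ is trivial on $Q/Z(Q)$, so $h(z)=z\alpha(z)$ with $\alpha(z)\in Z(Q)$. Also $h(z\zeta)=h(z)\zeta$ for $\zeta\in Z(Q)$, since $L_\zeta$ commutes with every $L_x$. If $k(z)=z\kappa(z)$ is another inner mapping, then $hk(z)=h(z)\kappa(z)=z\alpha(z)\kappa(z)$, which is symmetric in $h$ and $k$. So class $\le2$ implies AIM, and we are asking for a converse. A nilpotent counterexample needs at least three layers.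

**A three-layer product.** Take abelian groups $V,M,Z$ (additive), a symmetric $f:V\times V\to M$ with $f(x,0)=0$, and a biadditive $B:V\times V\to\mathrm{Hom}(M,Z)$. On $V\times M\times Z$ put
$$(x,a,r)(y,b,s)=\bigl(x+y,\ a+b+f(x,y),\ r+s+B(x,y)b+B(y,x)a\bigr).\tag{3}$$
As in Section 1 this is a commutative loop with identity $(0,0,0)$. The loop (1) is the case $B(x,y)c=xyc$, since $B(y,x)a=yxa=-xya$. Put
$$F(x,y,z)=f(y,z)+f(x,y+z)-f(x,y)-f(x+y,z).\tag{4}$$

**Lemma B.** For $X=(x,a,r)$, $Y=(y,b,s)$ in the loop (3) there is a function $\theta=\theta_{X,Y}:V\to Z$ with $\theta(0)=0$ and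
$$L_{X,Y}(z,c,t)=\bigl(z,\ c+F(x,y,z),\ t+B(x,y)c+\theta(z)\bigr).\tag{5}$$
The inner mapping group is abelian if and only if
$$B(x,y)F(u,w,z)=B(u,w)F(x,y,z)\qquad\text{for all }x,y,u,w,z\in V.\tag{6}$$

*Proof.* Write $L_{X,Y}(z,c,t)=(z,c',t')$; the first coordinate is clear. On one side, $X\bigl(Y(z,c,t)\bigr)$ has second component $a+b+c+f(y,z)+f(x,y+z)$ and third component
$$r+s+t+B(y,z)c+B(z,y)b+B(x,y+z)\bigl(b+c+f(y,z)\bigr)+B(y+z,x)a.$$
On the other side, $(XY)(z,c',t')$ has second component $a+b+c'+f(x,y)+f(x+y,z)$ and third component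
$$r+s+B(x,y)b+B(y,x)a+t'+B(x+y,z)c'+B(z,x+y)\bigl(a+b+f(x,y)\bigr).$$
Comparing second components, $c'=c+F(x,y,z)$. In $t'-t$ the terms that involve $c$ are
$$B(y,z)c+B(x,y+z)c-B(x+y,z)c=B(x,y)c,$$
by biadditivity. Everything else (including $-B(x+y,z)F(x,y,z)$, which comes from $c'$) depends only on $X,Y,z$; call it $\theta(z)$. Since $L_{X,Y}$ fixes $(0,0,0)$, and $F(x,y,0)=0$, we get $\theta(0)=0$.

Let $h=L_{X,Y}$, $k=L_{U,W}$, where $U,W$ have $V$-components $u,w$, and let $\theta'=\theta_{U,W}$. Then
$$hk(z,c,t)=\bigl(z,\ c+F(u,w,z)+F(x,y,z),\ t+B(u,w)c+\theta'(z)+B(x,y)c+B(x,y)F(u,w,z)+\theta(z)\bigr).$$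
All terms are symmetric in $h,k$ except $B(x,y)F(u,w,z)$. So $hk=kh$ for all such $h,k$ if and only if (6) holds. By Lemma A these maps generate the inner mapping group. $\square$

So we want $f$ and $B$ that satisfy (6) with $BF\ne0$. A biadditive $f$ is useless: then (4) gives $F=0$. What constraints does $F$ obey?

**Lemma C.** Let $V,M$ be abelian groups, $f:V\times V\to M$ symmetric with $f(x,0)=0$, and $F$ as in (4). Then $F$ vanishes if one of its arguments is $0$, and

* (F1) $F(u,v,t)=-F(t,v,u)$;
* (F2) $F(u,v,t)+F(v,t,u)+F(t,u,v)=0$;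
* (F3) $F(y,z,u)-F(x+y,z,u)+F(x,y+z,u)-F(x,y,z+u)+F(x,y,z)=0$.

*Proof.* Putting $u$, $v$ or $t$ equal to $0$ in $F(u,v,t)=f(v,t)+f(u,v+t)-f(u,v)-f(u+v,t)$ makes the terms cancel. For (F1), $F(t,v,u)=f(v,u)+f(t,v+u)-f(t,v)-f(t+v,u)$ is the negative of $F(u,v,t)$ by symmetry of $f$. For (F2), the cyclic sum of $f(v,t)-f(u,v)$ is $0$, and so is the cyclic sum of $f(u,v+t)-f(t,u+v)$. For (F3), the five terms are
$$\begin{aligned}
F(y,z,u)&=f(z,u)-f(y+z,u)+f(y,z+u)-f(y,z),\\
-F(x+y,z,u)&=-f(z,u)+f(x+y+z,u)-f(x+y,z+u)+f(x+y,z),\\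
F(x,y+z,u)&=f(y+z,u)-f(x+y+z,u)+f(x,y+z+u)-f(x,y+z),\\
-F(x,y,z+u)&=-f(y,z+u)+f(x+y,z+u)-f(x,y+z+u)+f(x,y),\\
F(x,y,z)&=f(y,z)-f(x+y,z)+f(x,y+z)-f(x,y),
\end{aligned}$$
and every $f$-value on the right occurs once with each sign. $\square$

**The natural try, and where it stops.** The exterior algebra over a field $K$ offers a solution of (6): take $B(x,y)c=xyc$ and hope for $F(x,y,z)=\kappa\,xyz$ with $\kappa\ne0$ in $K$. Then both sides of (6) are $\kappa\,xyuwz=\kappa\,uwxyz$, because $xy$ and $uw$ have even degree. But $F$ must come from some symmetric $f$, and $xyz=yzx=zxy$, so (F2) says $3\kappa\,xyz=0$. If $\dim V\ge3$, this forces $\mathrm{char}\,K=3$. In any other characteristic the attempt is dead.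

In characteristic $3$ the function $xyz$ passes (F1), (F2) and, being trilinear, (F3). But an $f$ still has to be produced. A symmetric $f$ with parts of bidegree $(2,1)$ and $(1,2)$ is $f(x,y)=T(x-y;x,y)=T(x;x,y)+T(y;y,x)$ with $T$ trilinear and alternating in its last two arguments. Let us compute $F$ for such a $T$ over a field of characteristic $3$. Expanding (4),
$$F=T(y-z;y,z)+T(x-y-z;x,y)+T(x-y-z;x,z)-T(x-y;x,y)-T(x+y-z;x,z)-T(x+y-z;y,z).$$
Collect by the last pair. The pair $(y,z)$ contributes $T\bigl((y-z)-(x+y-z);y,z\bigr)=-T(x;y,z)$. The pair $(x,y)$ contributes $T\bigl((x-y-z)-(x-y);x,y\bigr)=-T(z;x,y)$. The pair $(x,z)$ contributes $T\bigl((x-y-z)-(x+y-z);x,z\bigr)=-2T(y;x,z)$, and $-2T(y;x,z)=T(y;x,z)=-T(y;z,x)$ in characteristic $3$. So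
$$F(x,y,z)=-\bigl(T(x;y,z)+T(y;z,x)+T(z;x,y)\bigr).\tag{7}$$
We need the cyclic sum of $T$ to be a nonzero multiple of $xyz$. The invariant choice $T(x;y,z)=\kappa\,xyz$ fails: its cyclic sum is $3\kappa\,xyz=0$ (indeed $f(x,y)=\kappa(x-y)xy=0$). The characteristic that (F2) demands kills the symmetric solution.

The way out is to break the symmetry. Do not spread $xyz$ equally over the three cyclic terms; give all of it to one of them. On basis vectors, let the term with the *largest index in first place* take everything. That is exactly the $T$ of Section 1. And since we want $xy\,uwz\neq0$, we need $\dim V\ge5$.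

## 4. Proof of Theorem 1

Let $Q$ be the loop (1). It is a commutative loop of order $3^{16}$ by Section 1, and it is the loop (3) with $M=\Lambda^3$, $Z=\Lambda^5$, $B(x,y)c=xyc$.

**Step 1: the associativity defect in the middle layer.** We show that
$$T(x;y,z)+T(y;z,x)+T(z;x,y)=xyz,\qquad\text{hence}\qquad F(x,y,z)=-xyz .\tag{8}$$
The second claim follows from the first by (7). For the first, both sides are trilinear, so take basis vectors. If the three indices are distinct, exactly one summand is nonzero, the one whose first argument has the largest index. It equals the product of the three vectors up to a cyclic rearrangement, which is an even permutation; so it equals $xyz$. If two of the vectors coincide, the right side is $0$. The left side is invariant under cyclic shifts, so we may assume $x=y$. Then it is $T(x;x,z)+T(x;z,x)+T(z;x,x)=0$, as $T$ is alternating in the last two arguments. (Compare $F(e_1,e_2,e_3)=-e_1e_2e_3$, found by hand in Section 1.)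

**Step 2: $\mathrm{Inn}(Q)$ is abelian.** By Lemma B we must check (6), that is $-xy\,uwz=-uw\,xyz$. This holds since $xy$ and $uw$ are of even degree. For later use, (5) now reads
$$L_{X,Y}(z,c,t)=\bigl(z,\ c-xyz,\ t+xyc+\theta(z)\bigr),\qquad\theta(0)=0.\tag{9}$$

**Step 3: the identity fails.** The element $(0,0,r)$ acts by adding $r$ to the third coordinate. This commutes with all the operations, so $(0,0,r)$ is central. For $w\in\Lambda^3$ and any $\rho\in\Lambda^5$, (9) gives $L_{X,Y}(0,w,\rho)=(0,w,\rho+xyw)$. Hence by (2)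
$$X\cdot Y(0,w,\rho)=\bigl(XY\cdot(0,w,\rho)\bigr)\cdot(0,0,xyw),\qquad\text{i.e.}\qquad[X,Y,(0,w,\rho)]=(0,0,-xyw).$$
Next let $Z,U,W\in Q$ have $V$-components $z,u,w$. The elements $Z\cdot UW$ and $ZU\cdot W$ have the same $V$-component, and their $\Lambda^3$-components are $S+F(z,u,w)$ and $S$ for some $S$. Since $f(v,0)=0$, right multiplication by $(0,d,\ast)$ adds $d$ to the $\Lambda^3$-component. So the associator $[Z,U,W]$, which carries $Z\cdot UW$ to $ZU\cdot W$, is $(0,-F(z,u,w),\ast)=(0,zuw,\ast)$. Therefore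
$$[E_1,E_2,[E_3,E_4,E_5]]=(0,0,-e_1e_2e_3e_4e_5)\ne1 .$$

**Step 4: the class is $3$.** $\Lambda^5$ is central. In $Q/\Lambda^5$ the product is $(x,a)(y,b)=(x+y,a+b+f(x,y))$, so the elements $(0,a)$ are central, with quotient the abelian group $V$. So the class is at most $3$. If it were at most $2$, then $Q/Z(Q)$ would be an abelian group, all associators would be central, and $[E_1,E_2,[E_3,E_4,E_5]]$ would be $1$. So it is exactly $3$. By Section 2, neither $Q/\mathrm{Nuc}(Q)=Q/Z(Q)$ is an abelian group, nor is it a group (a commutative group is abelian).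

**Step 5: five generators suffice.** Let $S$ be the subloop generated by $E_1,\dots,E_5$. It maps onto $V$. By Step 3 it contains an element $(0,e_ie_je_k,\ast)$ for each $i<j<k$, and $(0,0,-e_1\cdots e_5)$. Since $(0,a,r)(0,b,s)=(0,a+b,r+s)$, it contains all $(0,0,r)$, then all $(0,a,r)$. Since $(x,b,s)(0,a,r)=(x,a+b,r+s)$, and $S$ has an element $(x,b,s)$ over each $x$, we get $S=Q$. $\blacksquare$

**Remark (the center).** In fact $Z(Q)=\Lambda^5$. If $(x,a,r)$ is central, then $[(x,a,r),Y,W]=1$ gives $xyw=0$ for all $y,w\in V$, so $x=0$. Then $[X,Y,(0,a,r)]=1$ gives $xya=0$ for all $x,y\in V$, so $a=0$, as the pairing $\Lambda^2\times\Lambda^3\to\Lambda^5$ is perfect.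

## 5. The converse: $3^{16}$ divides every finite order

**Theorem 2.** Let $Q$ be a commutative AIM loop.

(a) Suppose $Q$ is nilpotent of class $\le3$. Then $e(x,y,u,v,t)=[x,y,[u,v,t]]$ takes values in $Z(Q)$, factors through an abelian group quotient $V$ of $Q$, is additive in each variable and alternating on $V$, and satisfies $3e=0$. If $e$ is trivial, then $Q$ has class $\le2$.

(b) Suppose $Q$ is nilpotent of class $\ge3$. Then $Q$ cannot be generated by $4$ elements, and if $Q$ is finite, $3^{16}$ divides $|Q|$. Both bounds are attained by Theorem 1.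

(c) For a positive integer $m$, a commutative AIM loop of order $m$ violating the Strong AIM conclusion exists if and only if $3^{16}\mid m$.

The arguments below do not determine whether commutative AIM loops of class $\ge4$ exist, nor whether infinite commutative AIM loops must be nilpotent.

In the loop (1), $e(X,Y,U,V',T')=-xyuvt$ in terms of $V$-components. So (a) says that every class-three example carries a form of this kind. If we knew that $Q$ had the shape (3), with $B$ biadditive and $F$ additive in each argument, then (6) together with (F1), (F2) would finish the matter by pure symmetry (that is Step 7 below). But an arbitrary $Q$ of class $3$ gives only functions with no additivity at all. The commutation of two inner mappings gives an identity in which both are evaluated at the *same* point $z$, and such an identity cannot be pulled apart. What helps is that an inner mapping, translated and corrected to fix $1$, is again an inner mapping; commuting all the *translates* frees the two points.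

## 6. The subgroup of displacements, and $\gamma$

For Sections 6–9 let $Q$ be a commutative AIM loop of class $\le3$. Write $Z=Z(Q)$, $Z_2=Z_2(Q)$, $P=Q/Z$. Then $Z(P)=Z_2/Z$, and $Q/Z_2$ equals its own center, so it is an abelian group. Two facts about $h\in\mathrm{Inn}(Q)$ are used constantly.

* For $\zeta\in Z$, $L_\zeta$ commutes with $\mathrm{Mlt}(Q)$, so $h(z\zeta)=h(z)\zeta$. Likewise the inner mapping that $h$ induces on $P$ satisfies $h(pm)=h(p)m$ for $m\in Z(P)$.
* $h$ is trivial on the abelian group $Q/Z_2$. So $h(z)=z\,\hat h(z)$ defines $\hat h(z)\in Z_2$, the *displacement* of $z$ under $h$.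

Let $M\le Z(P)$ be the subgroup generated by all $\hat h(t)Z$ with $h\in\mathrm{Inn}(Q)$, $t\in Q$, and let $A$ be its preimage in $Q$. So $Z\le A\le Z_2$ and $A/Z=M$. Since $M$ is central in $P$, it is normal there, and so $A$ is normal in $Q$. Every $h$ is trivial on $Q/A$, because $h(z)=z\hat h(z)$ with $\hat h(z)\in A$. So by (2) the loop $V:=Q/A$ is associative: it is an abelian group. We write $V$ and $M$ additively, and $\bar z$ for the image of $z$ in $V$, dropping the bar when no confusion arises. (In the loop (1): $Z=\Lambda^5$, and by (9) the displacements mod $Z$ are the sums of elements $-xyz$, so $M=\Lambda^3$ and $V=\mathbb F_3^5$.)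

Why not simply use $Z_2$ in place of $A$? Because Step 2 below turns commutation into invariance under displacements only; $A$ is defined to be what that argument controls.

**Step 1: measure how $Z_2$ fails to associate.** For $x,z\in Q$, $w\in Z_2$ the element $wZ$ is central in $P$, so $x(zw)$ and $(xz)w$ agree mod $Z$. Define $\gamma(x,z;w)\in Z$ by
$$x(zw)=(xz)w\cdot\gamma(x,z;w).\tag{10}$$
Multiplying $x$, $z$ or $w$ by $\zeta\in Z$ multiplies $x(zw)$ and $(xz)w$ by $\zeta$; so $\gamma$ depends only on its arguments mod $Z$. Also $\gamma(1,z;w)=\gamma(x,1;w)=1$, and $\gamma(x,z;\zeta)=1$ for $\zeta\in Z$.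

**Step 2: show that $\gamma(x,z;w)$ depends on $x,z$ only through $V$.** First we prove a claim about inner mappings that move points only inside cosets of $Z$.

*Claim. If $k\in\mathrm{Inn}(Q)$ has the form $k(t)=t\kappa(t)$ with $\kappa:Q\to Z$, then $\kappa(ua)=\kappa(u)$ for all $u\in Q$, $a\in A$.*

From $k(t\zeta)=k(t)\zeta$ we get $\kappa(t\zeta)=\kappa(t)$, so $\kappa$ is a function on $P$. For $s\in Q$ consider $k_s=L_{\kappa(s)}^{-1}L_s^{-1}kL_s\in\mathrm{Mlt}(Q)$. It sends
$$t\mapsto st\mapsto (st)\kappa(st)\mapsto t\,\kappa(st)\mapsto t\,\kappa(st)\kappa(s)^{-1}.$$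
It fixes $1$, so $k_s\in\mathrm{Inn}(Q)$, and it commutes with every $h\in\mathrm{Inn}(Q)$. Now $hk_s(t)=h(t)\kappa(st)\kappa(s)^{-1}$ and $k_sh(t)=h(t)\kappa(s\,h(t))\kappa(s)^{-1}$. Therefore $\kappa(s\,h(t))=\kappa(st)$. Given $u,t\in Q$, choose $s$ with $st=u$. Since $\hat h(t)\in Z_2$, we have $s\,h(t)=s(t\hat h(t))\in(st)\hat h(t)Z=u\,\hat h(t)Z$. So $\kappa(u\hat h(t))=\kappa(u)$. The $m\in Z(P)$ with $\kappa(pm)=\kappa(p)$ for all $p\in P$ form a subgroup of $Z(P)$. It contains all the $\hat h(t)Z$, hence $M$. This proves the claim.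

Now let $z\in Q$, $w\in Z_2$. By commutativity and (10),
$$w(zt)=(tz)w,\qquad (wz)t=t(zw)=(tz)w\,\gamma(t,z;w),\qquad z(wt)=z(tw)=(tz)w\,\gamma(z,t;w).$$
So $w(zt)=(wz)\bigl(t\,\gamma(t,z;w)^{-1}\bigr)$ and $z(wt)=(zw)\bigl(t\,\gamma(z,t;w)\gamma(t,z;w)^{-1}\bigr)$, that is
$$L_{w,z}(t)=t\,\gamma(t,z;w)^{-1},\qquad L_{z,w}(t)=t\,\gamma(z,t;w)\,\gamma(t,z;w)^{-1}.$$
Apply the claim to the first map: $\gamma(ta,z;w)=\gamma(t,z;w)$ for $a\in A$. Apply it to the second map and use the first result: $\gamma(z,ta;w)=\gamma(z,t;w)$. So $\gamma(x,z;w)$ depends on $x,z$ only through $V$, and $\gamma(a,z;w)=\gamma(x,a;w)=1$ for $a\in A$.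

**Step 3: show that $\gamma$ is additive in $w\in A$.** For $w\in A$, $w'\in Z_2$, $z\in Q$, Step 2 gives $\gamma(z,w;w')=1$, i.e.
$$z(ww')=(zw)w'\qquad(w\in A,\ w'\in Z_2).\tag{11}$$
In particular $A$ is associative, so it is an abelian group. Further, using (11), then (10), then $\gamma(x,zw;w')=\gamma(x,z;w')$, then (10) and (11) again,
$$x\bigl(z(ww')\bigr)=x\bigl((zw)w'\bigr)=\bigl(x(zw)\bigr)w'\,\gamma(x,z;w')=\bigl((xz)w\bigr)w'\,\gamma(x,z;w)\gamma(x,z;w')=(xz)(ww')\,\gamma(x,z;w)\gamma(x,z;w').$$
So $\gamma(x,z;ww')=\gamma(x,z;w)\gamma(x,z;w')$. Writing values in $Z$ additively from now on, we have a function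
$$\gamma:V\times V\to\mathrm{Hom}(M,Z),\qquad\gamma(0,z)=\gamma(x,0)=0.$$
Nothing is known yet about additivity of $\gamma$ in $x$ and $z$.

## 7. Commuting translated inner mappings

**Step 4: attach to each inner mapping $h$ two functions, and express commutation through them.** For $h\in\mathrm{Inn}(Q)$ let $\varphi_h:V\to M$, $\bar t\mapsto\hat h(t)Z$. It is well defined: for $a\in A$ we have in $P$ that $h(ta)=h(t)a$, so $(ta)\hat h(ta)=(t\hat h(t))a$, and since $a$ and the displacements are central in $P$, $\hat h(ta)=\hat h(t)$ in $P$. Clearly $\varphi_h(0)=0$. In $P$, $hk(t)=h(t\hat k(t))=h(t)\hat k(t)=t\,\hat h(t)\hat k(t)$, so $\varphi_{hk}=\varphi_h+\varphi_k$.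

Say that $h$ *has* $b_h:V\to\mathrm{Hom}(M,Z)$ if
$$h(zw)=h(z)w\cdot b_h(\bar z)(w)\qquad(z\in Q,\ w\in A).\tag{12}$$
(In the loop (1), (9) shows that $\varphi_{L_{X,Y}}(z)=-xyz$ and $b_{L_{X,Y}}(z)(w)=xyw$; there $b$ does not depend on $z$. That it never does is what we are going to prove.)

*The generators have a $b$.* Let $h=L_{x,y}$. We claim it has
$$b_{x,y}(z)=\gamma(y,z)+\gamma(x,y+z)-\gamma(x+y,z).\tag{13}$$
On one hand, by (10) twice, $x(y(zw))=(x(yz))w\cdot\gamma(y,z;w)\gamma(x,yz;w)$. On the other hand, $x(y(zw))=(xy)h(zw)$ and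
$$(x(yz))w=\bigl((xy)h(z)\bigr)w=(xy)\bigl(h(z)w\bigr)\cdot\gamma(xy,h(z);w)^{-1},$$
where $\gamma(xy,h(z);w)=\gamma(xy,z;w)$ because $h(z)\equiv z$ mod $A$. Comparing the two and cancelling $xy$ gives (13).

*Translates.* For $s\in Q$ let $h_s=L_{h(s)}^{-1}hL_s$. It fixes $1$, so it is in $\mathrm{Inn}(Q)$, and $h(s)h_s(t)=h(st)$. In $P$ this reads $s\varphi_h(s)\cdot t\varphi_{h_s}(t)=st\,\varphi_h(s+t)$, so
$$\varphi_{h_s}(t)=\varphi_h(s+t)-\varphi_h(s).$$
Suppose $h$ has $b_h$. Then by (10) and (12), $h(s)h_s(tw)=h(s(tw))=h(st)w\cdot b_h(s+t)(w)\,\gamma(s,t;w)$. Also, as $h(s)\equiv s$ and $h_s(t)\equiv t$ mod $A$, $h(st)w=\bigl(h(s)h_s(t)\bigr)w=h(s)\bigl(h_s(t)w\bigr)\cdot\gamma(s,t;w)^{-1}$. So $h_s(tw)=h_s(t)w\cdot b_h(s+t)(w)$: the map $h_s$ has $b_{h_s}(t)=b_h(s+t)$.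

*Commutation.* If $h,k$ have $b_h,b_k$, then by (12) and (11)
$$hk(z)=h(z\hat k(z))=\bigl(z\hat h(z)\bigr)\hat k(z)\cdot b_h(z)(\hat k(z))=z\bigl(\hat h(z)\hat k(z)\bigr)\cdot b_h(z)(\hat k(z)).$$
As $A$ is commutative, $hk=kh$ gives
$$b_h(z)(\varphi_k(z))=b_k(z)(\varphi_h(z)).\tag{14}$$

*Separating the points.* In (14) all four functions sit at the same $z$. Apply (14) instead to the translates $h_s$ and $k_r$, where $h,k$ are of the form $L_{x,y}$ and $s,r$ are arbitrary. Put $\Phi_h(r;z)=\varphi_h(r)-\varphi_h(r-z)$. We get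
$$b_h(s+z)\bigl(\varphi_k(r+z)-\varphi_k(r)\bigr)=b_k(r+z)\bigl(\varphi_h(s+z)-\varphi_h(s)\bigr),$$
and after renaming $s+z,r+z$ as $s,r$ (and omitting brackets around arguments in $M$),
$$b_h(s)\,\Phi_k(r;z)=b_k(r)\,\Phi_h(s;z)\qquad(r,s,z\in V).\tag{15}$$
Now $\Phi(r;z+z')=\Phi(r;z)+\Phi(r-z;z')$. Subtract (15) for $z$ from (15) for $z+z'$:
$$b_h(s)\,\Phi_k(r-z;z')=b_k(r)\,\Phi_h(s-z;z').$$
By (15) with $r-z,z'$ in place of $r,z$, the left side is $b_k(r-z)\,\Phi_h(s;z')$. So $b_k(r)\Phi_h(s-z;z')=b_k(r-z)\Phi_h(s;z')$ for all $r,s,z,z'$. Moving $z$ from one point to the other changes nothing, that is,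
$$b_k(r)\,\Phi_h(t;c)\ \text{ depends only on } r+t\text{ and }c.\tag{16}$$

## 8. The cocycle identity makes everything additive

**Step 5: recognize the displacements as the associativity defect of a two-layer loop.** Put $F(u,v,t)=\varphi_{L_{u,v}}(t)\in M$; by (2), in $P$,
$$u(vt)=(uv)\bigl(t\,F(u,v,t)\bigr).\tag{17}$$
Multiplying $u$, $v$ or $t$ by an element of $M$ multiplies $u(vt)$ and $(uv)t$ by it, since $M$ is central in $P$; so $F$ is a function on $V^3$. Choose a section $\sigma:V\to P$ with $\sigma(0)=1$ and define $f:V\times V\to M$ by $\sigma(u)\sigma(v)=\sigma(u+v)f(u,v)$. Then $f$ is symmetric with $f(u,0)=0$. Computing $\sigma(u)(\sigma(v)\sigma(t))=\sigma(u+v+t)\,f(v,t)f(u,v+t)$ and $(\sigma(u)\sigma(v))\sigma(t)=\sigma(u+v+t)\,f(u,v)f(u+v,t)$, we see that $F$ is given by (4). So Lemma C applies: $F$ vanishes if an argument is $0$, and (F1), (F2), (F3) hold.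

By Lemma A, every $h\in\mathrm{Inn}(Q)$ is a product of maps $L_{u,v}^{\pm1}$. As $\varphi_{hk}=\varphi_h+\varphi_k$, the group $M$ is generated by the values of $F$.

**Step 6: show that $b_k$ is constant and that $F$ is additive in each argument after $b_k$ is applied.** Fix $k=L_{x_0,y_0}$ and put $G(r;u,v,t)=b_k(r)\bigl(F(u,v,t)\bigr)$. Use (16) with $h=L_{u,v}$: the pairs of points $(r,\,t+c)$ and $(r+t,\,c)$ have the same sum, so $b_k(r)\Phi_h(t+c;c)=b_k(r+t)\Phi_h(c;c)$. Here $\Phi_h(t+c;c)=F(u,v,t+c)-F(u,v,t)$ and $\Phi_h(c;c)=F(u,v,c)$. Hence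
$$G(r;u,v,t+c)=G(r;u,v,t)+G(r+t;u,v,c).\tag{18}$$
By (F1) we get the same rule in the first argument:
$$G(r;u+c,v,t)=-G(r;t,v,u)-G(r+u;t,v,c)=G(r;u,v,t)+G(r+u;c,v,t).$$
By (F2), $G(r;u,v,t)=-G(r;v,t,u)-G(r;t,u,v)$, where $v$ stands in first and last position. Applying the two rules already known and (F2) again gives
$$G(r;u,v+c,t)=G(r;u,v,t)+G(r+v;u,c,t).$$
So $G$ is additive in each argument, except that the base point $r$ is shifted. The sum $x+y$ in the first-argument rule can be split in two orders, and comparing them,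
$$G(r+x;y,z,u)-G(r;y,z,u)=G(r+y;x,z,u)-G(r;x,z,u).\tag{19}$$
Now apply $b_k(r)$ to (F3), and expand
$$\begin{aligned}
G(r;x+y,z,u)&=G(r;x,z,u)+G(r+x;y,z,u),\\
G(r;x,y+z,u)&=G(r;x,y,u)+G(r+y;x,z,u),\\
G(r;x,y,z+u)&=G(r;x,y,z)+G(r+z;x,y,u).
\end{aligned}$$
The two terms $\pm G(r;x,y,z)$ cancel and we are left with
$$[G(r;y,z,u)-G(r+x;y,z,u)]+[G(r+y;x,z,u)-G(r;x,z,u)]+[G(r;x,y,u)-G(r+z;x,y,u)]=0 .$$
By (19) the first two brackets cancel. So $G(r+z;x,y,u)=G(r;x,y,u)$ for all arguments: $G$ does not depend on $r$. Then (18) and its two analogues say that $G$ is additive in each of $u,v,t$.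

Since $M$ is generated by the values of $F$, the homomorphism $b_{x,y}(r)$ does not depend on $r$. By (13), $b_{x,y}(r)=b_{x,y}(0)=\gamma(y,0)+\gamma(x,y)-\gamma(x+y,0)=\gamma(x,y)$. Put
$$e(x,y,u,v,t)=\gamma(x,y)\bigl(F(u,v,t)\bigr)\in Z .$$
It is additive in $u,v,t$. With $h=L_{x,y}$, $k=L_{u,v}$, (14) now reads
$$e(x,y,u,v,z)=e(u,v,x,y,z).\tag{20}$$
So $e$ is additive in $x$ and $y$ too, hence in all five arguments.

It remains to see that this $e$ is the iterated associator. By (17), $u(vt)=((uv)t)F(u,v,t)$ in $P$, so $[u,v,t]$ equals $-F(u,v,t)$ modulo $Z$, and it lies in $A$. By (10), $[x,y,w]=-\gamma(x,y)(w)$ for $w\in A$. So $[x,y,[u,v,t]]=e(x,y,u,v,t)$. Thus $e$ takes values in $Z(Q)$, factors through $V$, and is additive in each variable.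

## 9. Why $e$ is alternating and killed by $3$

**Step 7: extract all symmetries from (F1), (F2) and (20).** By (F1), $e$ changes sign when positions $3$ and $5$ are exchanged. With (20),
$$e(x,y,u,v,z)=e(u,v,x,y,z)=-e(u,v,z,y,x)=-e(z,y,u,v,x),$$
so $e$ changes sign when positions $1$ and $5$ are exchanged. The transposition of $1$ and $3$ is the product of the transpositions $(3\,5),(1\,5),(3\,5)$, so $e$ changes sign under it too. Finally (20) exchanges positions $1,3$ and $2,4$ simultaneously and leaves $e$ unchanged: $e(x,y,u,v,z)=e(u,v,x,y,z)=-e(x,v,u,y,z)$. So $e$ changes sign when positions $2$ and $4$ are exchanged.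

Fix $a_1,\dots,a_5\in V$. For a permutation $\pi$ of $\{1,\dots,5\}$ consider $\mathrm{sgn}(\pi)\,e(a_{\pi(1)},\dots,a_{\pi(5)})$. Permuting positions $1,3,5$ among themselves and $2,4$ among themselves does not change it. So it depends only on the set $\{\pi(2),\pi(4)\}=\{i,j\}$; call it $s_{ij}=s_{ji}$. Now use (F2):
$$e(x,y,u,v,z)+e(x,y,v,z,u)+e(x,y,z,u,v)=0 .$$
The three orders differ by cyclic permutations of three positions, which are even, and the entries in positions $2,4$ are $\{y,v\}$, $\{y,z\}$, $\{y,u\}$. With $x=a_l$, $y=a_i$ and $u,v,z$ the other three, this says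
$$\sum_{j\ne i,l}s_{ij}=0,\qquad\text{i.e.}\qquad\sum_{j\ne i}s_{ij}=s_{il}\qquad\text{for all }l\neq i.$$
The sum on the left does not involve $l$. So $s_{il}=:c_i$ is the same for all four $l\ne i$, and the equation becomes $4c_i=c_i$, that is $3c_i=0$. From $s_{il}=s_{li}$ we get $c_i=c_l$, so all $s_{ij}$ are equal. Hence $3e=0$, and $e$ changes sign under every odd permutation of the five positions. If two arguments are equal, exchanging them gives $e=-e$, so $2e=0$; with $3e=0$ this gives $e=0$. So $e$ is alternating. (This is the general form of the obstruction $3\kappa\,xyz=0$ of Section 3.)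

**Step 8: show that $e=0$ forces class at most $2$.** Suppose $e=0$. As $M$ is generated by the values of $F$, $\gamma(x,z)=0$ on $M$ for all $x,z$. So $x(zw)=(xz)w$ for all $x,z\in Q$, $w\in A$: every $w\in A$ lies in $\mathrm{Nuc}_r(Q)$. By commutativity it lies in the other nuclei: $(wx)z=z(xw)=(zx)w=w(xz)$, and $(xw)z=z(xw)=(zx)w=(xz)w=x(zw)=x(wz)$. So $A\le Z$. Then $Q/Z$ is a quotient of the abelian group $V=Q/A$, and $Q$ has class at most $2$. This proves (a). $\blacksquare$

## 10. Counting: five generators, ten triples, one center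

**Proof of (b).** *Reduction to class $3$.* Let $Q$ have class $n\ge3$. The upper central series of $Q/Z_{n-3}(Q)$ consists of the $Z_{n-3+i}(Q)/Z_{n-3}(Q)$, so this quotient has class exactly $3$. It is a commutative AIM loop by Section 2. It is generated by no more elements than $Q$. If $Q$ is finite, its order divides $|Q|$. So we may assume $n=3$, with the notation of Sections 6–9. By the last sentence of (a), $e\neq0$.

*A form over $\mathbb F_3$.* Let $I\le Z$ be the subgroup generated by the values of $e$. As $3e=0$, it is a nonzero vector space over $\mathbb F_3$, and there is a homomorphism $\lambda:I\to\mathbb F_3$ with $\lambda e\neq0$. Since $e$ is additive in each variable and $3e=0$, $\lambda e$ is a nonzero alternating $5$-linear form on $V/3V$. So $\dim_{\mathbb F_3}V/3V\ge5$. Therefore the abelian group $V$ is not generated by $4$ elements, and neither is $Q$, which maps onto $V$.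

*The order.* Let $Q$ be finite. From $|Q|=|Q/A|\,|A/Z|\,|Z|=|V|\,|M|\,|Z|$ we treat the factors one by one. First, $3^5$ divides $|V/3V|$, so it divides $|V|$. Next, $I$ is a nontrivial $3$-subgroup of $Z$, so $3$ divides $|Z|$. For $M$, choose $v_1,\dots,v_5\in V$ with $\lambda e(v_1,\dots,v_5)\ne0$. Since $M$ is generated by the values of $F$, we have $\gamma(x,y)(m)\in I$ for $m\in M$. So
$$m\longmapsto\bigl((x,y)\mapsto\lambda(\gamma(x,y)(m))\bigr)$$
is a homomorphism from $M$ to the elementary abelian $3$-group of functions $V^2\to\mathbb F_3$. For $i<j<k$ the image of $F(v_i,v_j,v_k)$ has at $(v_p,v_q)$, $p<q$, the value $\lambda e(v_p,v_q,v_i,v_j,v_k)$. Since $\lambda e$ is alternating, this is nonzero if $\{p,q\}$ is the complement of $\{i,j,k\}$, and it is $0$ otherwise because an argument is repeated. So each of the ten images is nonzero at a point where the other nine vanish, and they are linearly independent over $\mathbb F_3$. The image of $M$ has order divisible by $3^{10}$, so $3^{10}$ divides $|M|$. Altogether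 $3^{5+10+1}=3^{16}$ divides $|Q|$. The loop of Theorem 1 has class $3$, five generators and order exactly $3^{16}$, so both bounds are attained. $\blacksquare$

**Proof of (c).** This is the only place where we use a result that we do not prove: M. Niemenmaa, *Finite loops with nilpotent inner mapping groups are centrally nilpotent*, Bull. Aust. Math. Soc. 79 (2009) 109–114. Let $Q$ be a commutative AIM loop of order $m$ violating the Strong AIM conclusion. Its inner mapping group is abelian, so it is nilpotent, and by the theorem in the title $Q$ is nilpotent. By Section 2, $Q$ does not have class at most $2$, so it has class at least $3$, and (b) gives $3^{16}\mid m$.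

Conversely let $m=3^{16}m'$, and let $C$ be the cyclic group of order $m'$ and $Q$ the loop of Theorem 1. In the commutative loop $Q\times C$ we have $L_{(x,g),(y,h)}=L_{x,y}\times\mathrm{id}$. By Lemma A, $\mathrm{Inn}(Q\times C)$ is generated by these commuting maps, so it is abelian. The order is $m$, and $[x,y,[z,u,v]]=1$ fails already in the factor $Q$. $\blacksquare$
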